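# A character that breaks equivariant log-concavity for hyperplane complements

## Log-concavity with a group acting

Take finitely many linear hyperplanes in a complex vector space, and a finite group of linear symmetries permuting them. The Betti numbers of the complement form a strongly log-concave sequence. The group acts on the cohomology, so one can ask whether the inequalities between Betti numbers come from inclusions of representations. The natural first guess is **yes**: the inequalities are true, everything in sight is equivariant, and the cohomology is an explicit algebra with an explicit action. We fix the terms and then test this guess.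

**Definition.** Let $G$ be a finite group and $W=\bigoplus_{i\ge0}W^i$ a graded representation of $G$ over $\mathbb Q$ with each $W^i$ finite dimensional. We say that $W$ is *strongly equivariantly log-concave* if for all $i\le j\le k\le l$ with $i+l=j+k$ the representation $W^j\otimes W^k$ contains a subrepresentation isomorphic to $W^i\otimes W^l$.

We call such an $(i,j,k,l)$ an *admissible quadruple*. Taking dimensions gives $b_jb_k\ge b_ib_l$ for $b_i=\dim W^i$. The converse fails for graded representations in general: for $G=S_2$ with $W^0=W^1$ trivial and $W^2=\mathrm{sgn}$, the dimensions $1,1,1$ are log-concave, but $W^1\otimes W^1$ is trivial and does not contain $W^0\otimes W^2=\mathrm{sgn}$.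

**Definition.** Let $M$ be a matroid on a finite ground set $E$. Let $\Lambda=\Lambda(\mathbb Q^E)$ be the exterior algebra on generators $e_x$, $x\in E$, of degree $1$. Let $\partial$ be the derivation of degree $-1$ with $\partial e_x=1$, so
$$\partial(ab)=\partial a\cdot b+(-1)^{|a|}a\,\partial b,\qquad \partial(e_{s_1}\cdots e_{s_k})=\sum_{r=1}^k(-1)^{r-1}e_{s_1}\cdots\widehat{e_{s_r}}\cdots e_{s_k},\qquad \partial^2=0 .$$
The *Orlik–Solomon algebra* is $OS^*(M)=\Lambda/J$, where $J$ is the ideal generated by the $\partial e_S$ for all dependent sets $S$.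

If $G$ acts on $E$ by automorphisms of $M$, then $g e_x=e_{gx}$ defines an action on $\Lambda$. It commutes with $\partial$ and permutes the generators $\partial e_S$ up to sign, so $OS^*(M)$ is a graded representation of $G$. We often use the following: if $S$ is dependent and $x\in S$, then $e_xe_S=0$, and applying $\partial$ gives $e_S-e_x\partial e_S=0$. Hence
$$e_S=e_x\,\partial e_S\in J\qquad(x\in S,\ S\text{ dependent}).\tag{1}$$

Now let $\mathcal A$ be a finite set of linear hyperplanes in a finite-dimensional complex vector space $V$, with complement $U(\mathcal A)=V\setminus\bigcup_{H\in\mathcal A}H$, and let $G$ act linearly on $V$ preserving $\mathcal A$. Choose linear forms $\alpha_H$ with kernel $H$. In the matroid $M_{\mathcal A}$ on the ground set $\mathcal A$, a set of hyperplanes is dependent when its forms are linearly dependent. There is a canonical isomorphism $OS^*(M_{\mathcal A})\cong H^*(U(\mathcal A);\mathbb Q)$ that sends $e_H$ to the normalized class of $d\log\alpha_H$. It is $G$-equivariant: $\alpha_H\circ g^{-1}$ is a linear form defining $gH$, and $d\log$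 does not see scalars.

By theorems of Huh and of Adiprasito–Huh–Katz, the numbers $b_i=\dim OS^i(M)$ satisfy $b_jb_k\ge b_ib_l$ for all admissible quadruples and all matroids. The guess "yes" is the following statement.

**Conjecture (Matherne–Miyata–Proudfoot–Ramos, 2021).** The cohomology ring $H^*(U(\mathcal A);\mathbb Q)$ is a strongly equivariantly log-concave graded representation of $G$. More generally, if $M$ is a matroid with an action of $G$, then $OS^*(M)$ is a strongly equivariantly log-concave graded representation of $G$.

## Three points in the plane, and coordinate hyperplanes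

**Three points.** Let $S_3$ permute the coordinates of $\mathbb C^3$, with hyperplanes $z_1=z_2$, $z_1=z_3$, $z_2=z_3$. The complement is $\mathrm{Conf}(3,\mathbb C)$. The three forms span a space of dimension $2$, any two are independent, and the three together are dependent. So $J$ is generated by $e_{23}e_{13}-e_{12}e_{13}+e_{12}e_{23}$ (in the order $12,23,13$), and $OS^3=0$ by (1). As representations, $OS^0=\mathbf 1$ and $OS^1$ is the permutation representation on the three pairs, which is $\mathbf 1\oplus\mathrm{std}$. We shall see in the next section that $OS^2\cong\mathrm{std}$. The only admissible quadruple with $i<j$ and $l\le 2$ is $(0,1,1,2)$, and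
$$OS^1\otimes OS^1=(\mathbf 1\oplus\mathrm{std})^{\otimes2}=2\cdot\mathbf 1\oplus\mathrm{sgn}\oplus3\cdot\mathrm{std}\ \supseteq\ \mathrm{std}\cong OS^0\otimes OS^2 .$$

**Coordinate hyperplanes.** For the coordinate hyperplanes of $\mathbb C^m$ no set is dependent, so $OS^*=\Lambda^*U$ with $U=\mathbb Q^m$. For $p\le q$, Pieri's rule gives, as representations of $GL(U)$,
$$\Lambda^pU\otimes\Lambda^qU\cong\bigoplus_{t=0}^{p}\mathbb S_{[q+t,\,p-t]}U ,$$
where $\mathbb S_{[c,c']}U$ belongs to the Young diagram with column lengths $c\ge c'$ and is $0$ if $c>m$. Let $(i,j,k,l)$ be admissible with $l=k+s$ and $i=j-s$. The summands for $(i,l)$ are the $[k+s+t,\,j-s-t]$ with $t\ge0$, and all of them occur among the summands $[k+t',\,j-t']$ for $(j,k)$. So the containment holds even for $GL(U)$, and hence for every $G$ acting through $GL(U)$.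

So far the guess survives. A failure must use the relations in $J$.

## The kernel of $\partial$ and ranks up to three

**Proposition 1.** For every matroid $M$ of rank $r$ with $G$-action, the required containment holds when $i=0$, and for $(i,j,k,l)=(1,2,r-1,r)$ when $r\ge3$. Consequently the conjecture is true for all matroids of rank $\le3$.

*Proof.* If $M$ has a loop $x$, then $\partial e_x=1\in J$, so $OS^*=0$ and there is nothing to prove. Assume $M$ has no loops. Then every dependent set has at least two elements, so $J$ has no part in degree $0$ and $OS^0=\mathbb Q$ is trivial. If $E=\varnothing$, then $OS^*=OS^0$ and all claims are trivial. So let $E\neq\varnothing$.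

**Step 1: the case $i=0$.** The purpose is to use multiplication as an equivariant map. Here $l=j+k$. Since $OS^*$ is generated in degree $1$, multiplication $OS^j\otimes OS^k\to OS^{j+k}\cong OS^0\otimes OS^l$ is a $G$-equivariant surjection. Representations of finite groups over $\mathbb Q$ are semisimple, so the target is isomorphic to a subrepresentation of the source.

**Step 2: splitting $OS^*$.** The purpose is to write each $OS^i$ through smaller representations. Since $\partial(\partial e_S\cdot y)=\pm\partial e_S\cdot\partial y$, we have $\partial J\subseteq J$, so $\partial$ descends to a $G$-equivariant derivation of $OS^*$ with $\partial^2=0$. If $\partial b=0$, then for any $x\in E$ we get $\partial(e_xb)=b-e_x\partial b=b$. So kernel equals image. Put $A_i=\ker(\partial|_{OS^i})$. The sequence $0\to A_i\to OS^i\xrightarrow{\ \partial\ }A_{i-1}\to0$ is exact, so by semisimplicity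
$$OS^i\cong A_i\oplus A_{i-1},\qquad A_0=\mathbb Q,\quad A_{-1}=0. \tag{2}$$
Every set of $r+1$ elements is dependent, so $OS^{r+1}=0$ by (1), and $A_r=\partial(OS^{r+1})=0$.

In the example of three points, $r=2$, $A_1\cong OS^1/A_0\cong\mathrm{std}$, and $OS^2\cong A_2\oplus A_1=A_1\cong\mathrm{std}$, as promised.

**Step 3: multiplication $A_p\otimes A_q\to A_{p+q}$ is surjective.** The purpose is to have equivariant surjections between the pieces. Products of elements of $\ker\partial$ lie in $\ker\partial$. Fix $x_0\in E$ and let $R\subseteq OS^*$ be the subalgebra generated by $1$ and all $e_x-e_{x_0}$. Since $\partial(e_x-e_{x_0})=0$, we have $R\subseteq\ker\partial$. The subspace $R+e_{x_0}R$ contains $1$ and is stable under left multiplication by the generators $e_{x_0}$ (because $e_{x_0}^2=0$) and $e_x-e_{x_0}$ (which anticommute with $e_{x_0}$). So $OS^*=R+e_{x_0}R$. If $b=f+e_{x_0}g$ with $f,g\in R$ and $\partial b=0$, then $0=\partial b=g-e_{x_0}\partial g=g$, so $b=f\in R$. Hence $\ker\partial=R$, which is generated in degree $1$, and the multiplication maps are surjective.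

**Step 4: the quadruple $(1,2,r-1,r)$, $r\ge3$.** The purpose is to match pieces on the two sides. By (2) and $A_r=0$,
$$OS^1\otimes OS^r\cong(A_0\oplus A_1)\otimes A_{r-1}\cong A_{r-1}\oplus(A_1\otimes A_{r-1}),$$
$$OS^2\otimes OS^{r-1}\cong(A_2\oplus A_1)\otimes(A_{r-1}\oplus A_{r-2})\supseteq(A_1\otimes A_{r-1})\oplus(A_1\otimes A_{r-2}).$$
By Step 3, $A_1\otimes A_{r-2}$ surjects onto $A_{r-1}$, so it contains a copy of $A_{r-1}$.

**Step 5: rank $\le3$.** The purpose is to see that nothing else is left. If $i=j$, then $k=l$ and the two sides agree. If $l>r$, then $OS^l=0$. The case $i=0$ is Step 1. What remains has $1\le i<j\le k<l\le r\le3$, which forces $r=3$ and $(1,2,2,3)$. This is Step 4. $\square$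

## $A_1\otimes A_3$ against $A_2\otimes A_2$

The sensible continuation is to treat rank $4$ in the same way. Try $(1,2,2,3)$:
$$OS^1\otimes OS^3\cong A_2\oplus A_3\oplus(A_1\otimes A_2)\oplus(A_1\otimes A_3),$$
$$OS^2\otimes OS^2\cong(A_1\otimes A_1)\oplus2\,(A_1\otimes A_2)\oplus(A_2\otimes A_2).$$
Cancel one $A_1\otimes A_2$. Then $A_1\otimes A_1$ surjects onto $A_2$, and the second $A_1\otimes A_2$ surjects onto $A_3$. What is left is to find $A_1\otimes A_3$ inside $A_2\otimes A_2$. Here the argument stops: Step 3 produces surjections onto a single $A_p$, and it compares $A_1\otimes A_3$ and $A_2\otimes A_2$ only through their common image in $A_4$, which is $0$ in rank $4$. The leftover is a log-concavity question of the same kind, for $A$ in place of $OS$.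

So let us look for an obstruction instead. The cheapest one is a one-dimensional character $\Theta$ of $G$. If $W^i\otimes W^l$ embeds in a multiple of $W^j\otimes W^k$ and $\Theta$ occurs in the former, it occurs in the latter. We therefore want $\Theta$ to occur in $OS^i\otimes OS^l$ and to be absent from $OS^j\otimes OS^k$. We shall choose $G$ so large that the occurrences of $\Theta$ are counted by short integer vectors.

## Fourteen hyperplanes in dimension eleven

Fix $n\ge3$. Put $m_0=2$ and $m_1=\dots=m_n=n+1$. Let $E=B_0\sqcup B_1\sqcup\dots\sqcup B_n$ with $B_0=\{1,2\}$ and $B_i=\{i\}\times[n+1]$ for $i\ge1$, so $|B_i|=m_i$. Let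
$$V=\Big\{z\in\mathbb C^E:\ \sum_{e\in B_0}z_e=\sum_{e\in B_1}z_e=\dots=\sum_{e\in B_n}z_e\Big\},\qquad\mathcal A=\{\{z_e=0\}\cap V:\ e\in E\}.$$
Let $K=\prod_{i=0}^nS(B_i)$ and $G=K\rtimes S_n$, where $\pi\in S_n$ fixes $B_0$ pointwise and sends $(i,a)\mapsto(\pi(i),a)$. The group $G$ permutes the coordinates of $\mathbb C^E$ and permutes the blocks $B_i$, so it acts linearly on $V$ and preserves $\mathcal A$.

**Theorem 2.** Let $n\ge3$ and $a=\frac{n(n+1)}2+2$. There is a character $\Theta:G\to\{\pm1\}$ such that, for $0\le s\le n-1$, the multiplicity of $\Theta$ in $H^{a+s}(U(\mathcal A);\mathbb Q)\otimes H^{a+n-1-s}(U(\mathcal A);\mathbb Q)$ is $1$ if $s\in\{0,n-1\}$ and $0$ if $0<s<n-1$.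

Hence for $0<s<n-1$ the representation $H^a\otimes H^{a+n-1}$ is not isomorphic to a subrepresentation of $H^{a+s}\otimes H^{a+n-1-s}$, nor of any multiple of it. For $n=3$ there are $2+4+4+4=14$ hyperplanes in a space of dimension $14-3=11$, and $a=8$: the character $\Theta$ occurs in $H^8\otimes H^{10}$ but not in $H^9\otimes H^9$. So the first guess is wrong, and **both statements of the conjecture are false**.

**Theorem 3.** Let $d\ge2$ and $i\ge\frac{(d+1)(d+2)}2+2$. There is an arrangement with linear $G$-action such that $H^i\otimes H^{i+d}$ is not contained in any multiple of $H^j\otimes H^k$, for all $i<j\le k<i+d$ with $j+k=2i+d$. In particular, for every $j\ge9$ the containment for $(j-1,j,j,j+1)$ fails for some arrangement.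

The next four sections prepare the proof. They use only that the arrangement comes from blocks, so we allow slightly more general blocks there. This lets us test each lemma on small cases.

**Block convention.** Let $I$ be a finite ordered index set with $\nu=|I|\ge2$, and let $E=\bigsqcup_{i\in I}B_i$ with $m_i=|B_i|\ge2$. Let $V\subset\mathbb C^E$ be the space where all block sums $s_i=\sum_{e\in B_i}z_e$ agree, $\mathcal A$ the set of hyperplanes $\{z_e=0\}\cap V$, and $K=\prod_{i\in I}S(B_i)$. For the theorems, $I=\{0,\dots,n\}$ and $\nu=n+1$.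

## The matroid of blocks and its Orlik–Solomon ideal

**Step 1: the circuits.** The purpose is to know all linear relations among the $z_e$ on $V$. The space $V$ is cut out by the forms $s_i-s_j$, so a form $\sum_ea_ez_e$ vanishes on $V$ iff it equals $\sum_i\lambda_is_i$ with $\sum_i\lambda_i=0$. The support of this form is $\bigcup_{\lambda_i\ne0}B_i$. If the form is nonzero, at least two $\lambda_i$ are nonzero, and each pair $\{i,j\}$ is realized by $s_i-s_j$. So a subset of $E$ is dependent iff it contains two blocks, and the circuits of $M=M_{\mathcal A}$ are exactly the sets $B_i\cup B_j$ with $i\ne j$. They have at least four elements, so the forms $z_e$ are nonzero on $V$ and the hyperplanes are distinct. From now on $OS^*=OS^*(M)=\Lambda/J$, which is $H^*(U(\mathcal A);\mathbb Q)$ with its group action.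

**Step 2: circuits suffice.** The purpose is to have few generators of $J$. Let $S\supseteq C$ with $C$ a circuit. Then
$$\partial e_S=\pm\partial(e_Ce_{S\setminus C})=\pm\big(\partial e_C\cdot e_{S\setminus C}\pm e_C\,\partial e_{S\setminus C}\big),$$
and $e_C=e_x\partial e_C$ for $x\in C$ by (1). So $\partial e_S$ lies in the ideal generated by $\partial e_C$.

**Step 3: two bounds for $J$.** The purpose is to trap $J$ between ideals that respect the blocks. Let $\omega_i$ be the product of the $e_x$, $x\in B_i$, in a fixed order, and $\eta_i=\partial\omega_i$. Since $e_{B_i\cup B_j}=\pm\omega_i\omega_j$, the ideal $J$ is generated by the elements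
$$\partial(\omega_i\omega_j)=\eta_i\omega_j+(-1)^{m_i}\omega_i\eta_j\qquad(i\ne j).$$
Moreover $\omega_i\omega_j\in J$ by (1), and $\eta_i\omega_j=\pm\omega_j\eta_i$. So
$$\omega_i\omega_j\in J\ (i\neq j),\qquad J\subseteq J'':=(\omega_i\eta_j:\ i\ne j).\tag{3}$$
The ideal $J$ is not homogeneous for the multidegree that counts generators block by block, but $J''$ is. For $\sigma\in S(B_i)$ we have
$$\sigma\omega_i=\mathrm{sgn}(\sigma)\,\omega_i,\qquad\sigma\eta_i=\mathrm{sgn}(\sigma)\,\eta_i,\tag{4}$$
the second because $\partial$ commutes with $\sigma$.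

*Small case.* Take two blocks of size $2$, so $V=\{z_1+z_2=z_3+z_4\}$. The only circuit is $E$. So $J$ is spanned by $\partial e_{\{1,2,3,4\}}$ in degree $3$ and is all of $\Lambda^4$ in degree $4$. The dimensions of $OS^*$ are $1,4,6,3$.

## Exterior powers of the standard representation

Let $m\ge2$, $U=\mathbb Q^m$ the permutation representation of $S_m$, and $U\cong\mathbb Q\oplus V_{\mathrm{st}}$. The following facts are standard (Fulton–Harris, *Representation Theory*, §3.2 and §4.1):

* the $\Lambda^cV_{\mathrm{st}}$, $0\le c\le m-1$, are absolutely irreducible and pairwise non-isomorphic;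
* $\Lambda^{m-1}V_{\mathrm{st}}=\mathrm{sgn}$ and $\mathrm{sgn}\otimes\Lambda^cV_{\mathrm{st}}\cong\Lambda^{m-1-c}V_{\mathrm{st}}$;
* $\Lambda^bU\cong\Lambda^bV_{\mathrm{st}}\oplus\Lambda^{b-1}V_{\mathrm{st}}$.

For $m=3$ the first list is $\mathbf 1,\mathrm{std},\mathrm{sgn}$, and $\Lambda^2U\cong\mathrm{sgn}\oplus\mathrm{std}$. All these representations are self-dual, so the multiplicity of $\mathrm{sgn}$ in $\Lambda^cV_{\mathrm{st}}\otimes\Lambda^{c'}V_{\mathrm{st}}$ is the dimension of $\mathrm{Hom}(\mathrm{sgn}\otimes\Lambda^cV_{\mathrm{st}},\Lambda^{c'}V_{\mathrm{st}})$. Hence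
$$\mathrm{sgn}\text{ occurs in }\Lambda^cV_{\mathrm{st}}\otimes\Lambda^{c'}V_{\mathrm{st}}\text{ iff }c'=m-1-c,\text{ and then exactly once.}\tag{5}$$

By the third fact, $\Lambda^cV_{\mathrm{st}}$ occurs in exactly two exterior powers of $U$, namely $\Lambda^cU$ and $\Lambda^{c+1}U$, once in each. We call the one in $\Lambda^{c+1}U$ the *top copy*. For $\mathrm{sgn}$ the two lines are spanned by $\eta$ in $\Lambda^{m-1}U$ and by $\omega$ in $\Lambda^mU$, by (4). So the elements that make up $J$ transform by $\mathrm{sgn}$ in the two blocks involved, and this is what makes $J$ manageable.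

**Notation.** Let $U_i=\mathbb Q^{B_i}$ with standard part $V_i$. For $c=(c_i)_{i\in I}$ with $0\le c_i\le m_i-1$ put
$$|c|=\sum_ic_i,\qquad c_i^*=m_i-1-c_i,\qquad V_c=\bigotimes_i\Lambda^{c_i}V_i,\qquad\mathrm{full}(c)=\{i:\ c_i=m_i-1\}.$$
So $\mathrm{full}(c^*)=\{i:c_i=0\}$. The $V_c$ are absolutely irreducible, pairwise non-isomorphic representations of $K$. For $b=(b_i)$ let $\Lambda_b\cong\bigotimes_i\Lambda^{b_i}U_i$ be the part of $\Lambda$ of block multidegree $b$. Let $A_{i,c_i}\subset\Lambda^{c_i+1}U_i$ be the top copy of $\Lambda^{c_i}V_i$, and let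
$$Z_c=\prod_{i\in I}A_{i,c_i}\subset\Lambda^{|c|+\nu},$$
the span of the products taken in the order of $I$. Then $Z_c\cong V_c$.

## Which top copies survive in $OS^*$

**Lemma 4.** $V_c$ does not occur in $OS^p$ for $p>|c|+\nu$. In $OS^{|c|+\nu}$ it occurs with multiplicity $1$ if $|\mathrm{full}(c)|\le1$, and with multiplicity $0$ otherwise. In the first case its isotypic component is the isomorphic image of $Z_c$.

*Proof.* **Step 1: location in $\Lambda$.** The purpose is to reduce the lemma to one irreducible subspace. $V_c$ occurs in $\Lambda_b$ iff $b_i\in\{c_i,c_i+1\}$ for all $i$, and then once. So it does not occur in $\Lambda^p$ for $p>|c|+\nu$, and hence not in the quotient $OS^p$. In $\Lambda^{|c|+\nu}$ it occurs once, as $Z_c\subset\Lambda_b$ with $b_i=c_i+1$. Since $J$ is $K$-stable and $Z_c$ is irreducible, either $Z_c\subseteq J$ and the multiplicity in $OS^{|c|+\nu}$ is $0$, or $Z_c\cap J=0$ and it is $1$, with isotypic component the image of $Z_c$.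

**Step 2: two full blocks.** The purpose is to show that $Z_c$ dies in this case. If $i\ne j$ lie in $\mathrm{full}(c)$, then $b_i=m_i$ and $b_j=m_j$, so every element of $\Lambda_b$ is a multiple of $\omega_i\omega_j$. By (3), $Z_c\subseteq\Lambda_b\subseteq J$.

**Step 3: at most one full block.** The purpose is to show that $V_c$ does not occur in the multidegree-$b$ part $J''_b$. This part is spanned by the subspaces $\omega_i\eta_j\Lambda_{b'}$ with $i\ne j$, where $b'$ is $b$ minus the multidegree of $\omega_i\eta_j$. Suppose this subspace is nonzero. Then $b_i=m_i$, so $i\in\mathrm{full}(c)$, and $b_j\ge m_j-1$. Since $|\mathrm{full}(c)|\le1$, we have $j\notin\mathrm{full}(c)$, so $b_j=m_j-1$. Thus $c_j=m_j-2$ and $b'_j=0$.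

The line spanned by $\omega_i\eta_j$ is $K$-stable by (4), so $\omega_i\eta_j\Lambda_{b'}$ is $K$-stable. Since $\omega_i\Lambda_{b'}$ involves no generator from $B_j$, the group $S(B_j)$ acts on $\omega_i\eta_j\Lambda_{b'}$ through $\mathrm{sgn}=\Lambda^{m_j-1}V_j$. On $V_c$, however, $S(B_j)$ acts as a multiple of $\Lambda^{m_j-2}V_j\not\cong\mathrm{sgn}$. So $V_c$ does not occur in $\omega_i\eta_j\Lambda_{b'}$. As this holds for all pairs $(i,j)$, it does not occur in $J''_b$. Since $J''$ is multihomogeneous and contains $J$, we get $Z_c\cap J\subseteq Z_c\cap J''_b=0$. $\square$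

*Small case.* For two blocks of size $2$, $\Lambda^3$ is $\mathrm{sgn}\otimes(\mathbf 1\oplus\mathrm{sgn})$ from $b=(2,1)$ plus $(\mathbf 1\oplus\mathrm{sgn})\otimes\mathrm{sgn}$ from $b=(1,2)$. The line $J^3$ is of type $\mathrm{sgn}\otimes\mathrm{sgn}$. So $OS^3=\mathrm{sgn}\otimes\mathbf 1\,\oplus\,\mathbf 1\otimes\mathrm{sgn}\,\oplus\,\mathrm{sgn}\otimes\mathrm{sgn}$. The top copies for $c=(1,0)$ and $(0,1)$ survive in degree $3$. The top copy for $c=(1,1)$ would sit in degree $4$, where $OS^4=0$.

## The $\Omega$-part of $OS^p\otimes OS^q$ in total degree $N$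

Let $\Omega:K\to\{\pm1\}$ be the product of the signs of all $S(B_i)$, and put
$$N=\sum_{i\in I}(m_i-1)+2\nu .$$
For $p+q\ge N$ let $H_{p,q}$ be the $\Omega$-isotypic subspace of $OS^p\otimes OS^q$. By (5), pairing with $\Omega$ forces complementary indices. The choice of $N$ makes only top copies contribute.

**Lemma 5.** If $p+q>N$, then $H_{p,q}=0$. If $p+q=N$, then
$$H_{p,q}=\bigoplus_{c\in D_p}L_c,\qquad D_p=\{c:\ |c|=p-\nu,\ |\mathrm{full}(c)|\le1,\ |\mathrm{full}(c^*)|\le1\},$$
where $L_c$ is the line of $\Omega$-isotypic vectors in $Z_c\otimes Z_{c^*}$, identified with its image in $OS^p\otimes OS^q$.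

*Proof.* All irreducible constituents of $\Lambda$, hence of $OS^*$, as a $K$-representation are of the form $V_c$. By (5) applied in each block, $\Omega$ occurs in $V_c\otimes V_{c'}$ iff $c'=c^*$, and then once. Suppose $V_c$ occurs in $OS^p$ and $V_{c^*}$ occurs in $OS^q$. By Lemma 4, $p\le|c|+\nu$ and $q\le|c^*|+\nu$. The sum of the two bounds is $|c|+|c^*|+2\nu=N$. So nothing occurs if $p+q>N$. If $p+q=N$, both bounds are equalities, so $|c|=p-\nu$ and $|c^*|=q-\nu$ (each implies the other). By Lemma 4, both $V_c$ and $V_{c^*}$ then occur iff $|\mathrm{full}(c)|\le1$ and $|\mathrm{full}(c^*)|\le1$. In that case their isotypic components are the images of $Z_c$ and $Z_{c^*}$, and their tensor product contains $\Omega$ once. $\square$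

The same argument with $\Lambda$ in place of $OS^*$ uses only Step 1 of Lemma 4. It gives the same statement without the two conditions on $\mathrm{full}$. We return to this below.

## The Koszul sign of swapping two blocks

**Lemma 6.** Let $r<s$ in $I$ with $m_r=m_s=m$, fix a bijection $B_r\to B_s$, and let $\tau$ be the permutation of $E$ that exchanges $B_r$ and $B_s$ along it and fixes all other elements. If $c_r=c_s=x$, then $\tau$ acts on $L_c$ by $(-1)^{m+1}$.

*Proof.* **Step 1: the action on $Z_c$ and $Z_{c^*}$.** The purpose is to compare $\tau$ with the plain exchange of two tensor factors. Identify $Z_c$ with $\bigotimes_iA_{i,c_i}$ by $\bigotimes u_i\mapsto\prod u_i$ (in the order of $I$). The bijection identifies $A_{r,x}$ with $A_{s,x}$; write $u\mapsto u'$ for this identification in both directions. Let $M$ be the product of the $u_i$ with $r<i<s$. Then $\tau$ sends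
$$\cdots u_r\,M\,u_s\cdots\ \longmapsto\ \cdots u_r'\,M\,u_s'\cdots ,$$
where now the element of block $s$ stands at position $r$. Restore the order. All of $u_r'$ and $u_s'$ have degree $x+1$, and moving $u_s'$ to the left past $u_r'M$ and then $u_r'$ to the right past $M$ costs the sign
$$(-1)^{(x+1)|M|+(x+1)^2+(x+1)|M|}=(-1)^{x+1}.$$
So $\tau$ acts on $Z_c\cong\bigotimes_iA_{i,c_i}$ as $(-1)^{x+1}$ times the exchange of the factors $r$ and $s$. In $c^*$ the two entries are $c_r^*=c_s^*=m-1-x$, so on $Z_{c^*}$ the sign is $(-1)^{m-x}$. The total sign on $Z_c\otimes Z_{c^*}$ is $(-1)^{x+1}(-1)^{m-x}=(-1)^{m+1}$.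

**Step 2: the exchange fixes $L_c$.** The purpose is to see that no further sign appears. Regroup $Z_c\otimes Z_{c^*}\cong\bigotimes_i(A_{i,c_i}\otimes A_{i,c_i^*})$ as a plain tensor product, compatibly with $K$. The line $L_c$ is spanned by $\bigotimes_i\ell_i$, where $\ell_i$ spans the sign-isotypic line of $A_{i,c_i}\otimes A_{i,c_i^*}$. We may choose $\ell_r$ and $\ell_s$ to correspond to each other under the identification. Then the exchange of the factors $r$ and $s$ fixes $\bigotimes_i\ell_i$, and $\tau$ acts on it by $(-1)^{m+1}$. $\square$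

The sign does not depend on $x$. For $m=n+1$ it is $(-1)^{n+2}=(-1)^n$.

## Distinct labels, and a block of size two as a switch

We now prove Theorem 2, so $I=\{0,\dots,n\}$, $\nu=n+1$, $m_0=2$, $m_i=n+1$ for $i\ge1$. Then
$$N=1+n^2+2(n+1)=n^2+2n+3=2a+n-1 .$$

**Step 1: the character.** The purpose is to choose $\Theta$ so that repeated labels cannot contribute. Let $\theta:S_n\to\{\pm1\}$ be trivial if $n$ is odd and the sign character if $n$ is even. So $\theta(\tau)=-(-1)^n$ for every transposition $\tau$, the opposite of the sign in Lemma 6. The character $\Omega$ of $K$ is invariant under conjugation by $S_n$, so $\Theta(k\pi)=\Omega(k)\theta(\pi)$ is a character of $G=K\rtimes S_n$. For the same reason $H_{p,q}$ is stable under $S_n$. A vector of $OS^p\otimes OS^q$ transforms by $\Theta$ iff it lies in $H_{p,q}$ and $S_n$ acts on it by $\theta$. So the multiplicity of $\Theta$ in $OS^p\otimes OS^q$ is that of $\theta$ in $H_{p,q}$.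

**Step 2: orbits.** The purpose is to turn the multiplicity into a count. Let $p+q=N$. For $\pi\in S_n$ put $(\pi c)_{\pi(i)}=c_i$ for $i\geq 1$ and $(\pi c)_0=c_0$. Since $\pi$ carries $A_{i,x}$ to $A_{\pi(i),x}$ for $i\ge1$ and fixes $A_{0,c_0}$ pointwise, it maps $Z_c$ to $Z_{\pi c}$, and $Z_{c^*}$ to $Z_{(\pi c)^*}$, hence $L_c$ to $L_{\pi c}$. By Lemma 5, $H_{p,q}$ is a direct sum of lines permuted by $S_n$, so
$$H_{p,q}\cong\bigoplus_{c\in D_p/S_n}\mathrm{Ind}_{\mathrm{Stab}(c)}^{S_n}L_c .$$
By Frobenius reciprocity an orbit contributes $1$ to the multiplicity of $\theta$ if $\mathrm{Stab}(c)$ acts on $L_c$ by $\theta$, and $0$ otherwise. If $c_r=c_s$ for some $1\le r<s\le n$, then $\tau=(r\,s)$ stabilizes $c$ and acts on $L_c$ by $(-1)^n\ne\theta(\tau)$, so the contribution is $0$. If $c_1,\dots,c_n$ are distinct, the stabilizer is trivial and the contribution is $1$. Therefore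
$$\text{mult. of }\Theta\text{ in }OS^p\otimes OS^{N-p}=\#\{S_n\text{-orbits of }c\in D_p\text{ with }c_1,\dots,c_n\text{ distinct}\}.\tag{6}$$

Here $c_1,\dots,c_n$ are $n$ distinct elements of the $(n+1)$-element set $\{0,\dots,n\}$. So an orbit as in (6) is given by the one value $v$ that is missing, together with $c_0\in\{0,1\}$, and
$$|c|=c_0+\frac{n(n+1)}2-v .\tag{7}$$

Before we impose the conditions on $\mathrm{full}$, two comparisons show what they must do.

*The same count in $\Lambda$.* By the remark after Lemma 5 (the sign in Lemma 6 is computed in $\Lambda$ anyway), the multiplicity of $\Theta$ in $\Lambda^p\otimes\Lambda^{N-p}$ is the number of pairs $(c_0,v)\in\{0,1\}\times\{0,\dots,n\}$ that satisfy (7) with $|c|=p-n-1$. So $c_0-v$ must be a given integer, and as this integer runs from $-n$ to $1$ the counts are $1,2,2,\dots,2,1$. There is no failure, in agreement with Pieri's rule.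

*The same count without $B_0$.* Take $I=\{1,\dots,n\}$, with $n$ blocks of size $n+1$ and the group $\prod_{i\ge1}S(B_i)\rtimes S_n$. Lemmas 4–6 apply with $\nu=n$ and $N'=n^2+2n$, and the count is again by the missing value $v$. Each of the values $0$ and $n$ is taken at most once, so $|\mathrm{full}(c)|\le1$ and $|\mathrm{full}(c^*)|\le1$ hold automatically. From $p=|c|+n=\frac{n(n+1)}2-v+n$ we get multiplicity $1$ for each of the $n+1$ consecutive degrees $p$ from $\frac{n(n+1)}2$ to $\frac{n(n+1)}2+n$, and $0$ for all other $p$. So $\Theta$ detects no failure in total degree $N'$. This attempt stops exactly because $\mathrm{full}(c)$ and $\mathrm{full}(c^*)$ never exclude anything.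

The block $B_0$ of size $2$ repairs this. Since $c_0\in\{0,1\}$, the index $0$ always lies in $\mathrm{full}(c)$ or in $\mathrm{full}(c^*)$, so one of the two quotas is always used up.

**Step 3: the count.** The purpose is to find all orbits in (6).

If $c_0=1=m_0-1$, then $0\in\mathrm{full}(c)$, so no $c_i$ with $i\ge1$ equals $n$. The missing value is $v=n$ and $\{c_1,\dots,c_n\}=\{0,\dots,n-1\}$. This is allowed: $\mathrm{full}(c)=\{0\}$, and exactly one entry of $c$ is $0$, so $|\mathrm{full}(c^*)|=1$. Here $|c|=1+\frac{n(n-1)}2$, so
$$p=|c|+n+1=\frac{n(n-1)}2+n+2=\frac{n(n+1)}2+2=a .$$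

If $c_0=0$, then $0\in\mathrm{full}(c^*)$, so no $c_i$ with $i\ge1$ equals $0$. The missing value is $v=0$ and $\{c_1,\dots,c_n\}=\{1,\dots,n\}$. This is allowed: exactly one $c_i$ equals $n$, so $|\mathrm{full}(c)|=1$, and $\mathrm{full}(c^*)=\{0\}$. Here $|c|=\frac{n(n+1)}2$, so
$$p=\frac{n(n+1)}2+n+1=a+n-1 .$$

So exactly two orbits survive, one for $p=a$ and one for $p=a+n-1$. The multiplicity of $\Theta$ in $OS^p\otimes OS^{N-p}$ is $1$ for $p\in\{a,a+n-1\}$ and $0$ for all other $p$. With $p=a+s$ we have $N-p=a+n-1-s$, and this is Theorem 2. $\blacksquare$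

## The count for blocks of sizes 2, 4, 4, 4

Let $n=3$. Then $N=18$, $\nu=4$, $a=8$, $\theta$ is trivial, and a transposition that stabilizes $c$ acts on $L_c$ by $(-1)^3=-1$. Write $c=(c_0;c_1,c_2,c_3)$ up to permuting the last three entries. If $c_0=1$, the others are at most $2$ and at most one of them is $0$. If $c_0=0$, the others are at least $1$ and at most one of them is $3$.

For $p=9$ we need $|c|=5$. The elements of $D_9$ are $(1;0,2,2)$, $(1;1,1,2)$, $(0;1,1,3)$, $(0;1,2,2)$. Each has a repeated label, hence a stabilizing transposition that acts by $-1$, and contributes no $S_3$-invariant. So $\Theta$ does not occur in $OS^9\otimes OS^9$.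

For $p=8$ we need $|c|=4$. The elements of $D_8$ are $(1;1,1,1)$, $(1;0,1,2)$, $(0;1,1,2)$. The middle one has trivial stabilizer and gives exactly one invariant, and the other two give none. So $\Theta$ occurs exactly once in $OS^8\otimes OS^{10}$.

In $\Lambda$ the multiplicities of $\Theta$ in $\Lambda^p\otimes\Lambda^{18-p}$ for $p=7,\dots,11$ are $1,2,2,2,1$. In $OS$ they are $0,1,0,1,0$.

## Raising degrees by coordinate hyperplanes

*Proof of Theorem 3.* **Step 1: the arrangement.** The purpose is to shift the failure of Theorem 2 to higher degrees. Put $n=d+1\ge3$, so that $a=\frac{(d+1)(d+2)}2+2$, and let $h=i-a\ge0$. With $V,\mathcal A,G$ as in Theorem 2, let $\mathcal A'$ be the arrangement in $V\oplus\mathbb C^h$ that consists of the hyperplanes $H\oplus\mathbb C^h$ for $H\in\mathcal A$ and $V\oplus\{t_u=0\}$ for $1\le u\le h$. Let $G$ act trivially on $\mathbb C^h$. Then $U(\mathcal A')=U(\mathcal A)\times(\mathbb C^*)^h$, and by Künneth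
$$H^*(U(\mathcal A'))\cong OS^*\otimes\Lambda(\mathbb Q^h)$$
with trivial action of $G$ on the second factor.

**Step 2: locating $\Theta$.** The purpose is to show that the new factor contributes nothing else. For $p+q=N$,
$$H^{p+h}(U(\mathcal A'))\otimes H^{q+h}(U(\mathcal A'))\cong\bigoplus_{0\le u,v\le h}\binom hu\binom hv\cdot\big(OS^{p+h-u}\otimes OS^{q+h-v}\big).$$
The total degree of the summand $(u,v)$ is $N+2h-u-v\ge N$, with equality iff $u=v=h$. By the first part of Lemma 5, $\Omega$ does not occur in $OS^{p'}\otimes OS^{q'}$ if $p'+q'>N$, so neither does $\Theta$. Hence $\Theta$ can occur only in the summand $u=v=h$, which is one copy of $OS^p\otimes OS^q$.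

**Step 3: reading off the degrees.** The purpose is to translate Theorem 2. By Step 2 the multiplicity of $\Theta$ in $H^{a+h+s}(U(\mathcal A'))\otimes H^{a+h+n-1-s}(U(\mathcal A'))$ is that of Theorem 2. Since $a+h=i$ and $n-1=d$, these are the degrees $i+s$ and $i+d-s$. So $\Theta$ occurs in $H^i\otimes H^{i+d}$, and it occurs in none of the $H^j\otimes H^k$ with $i<j\le k<i+d$ and $j+k=2i+d$. It follows that $H^i\otimes H^{i+d}$ is not contained in any multiple of such an $H^j\otimes H^k$. For $d=2$ the condition on $i$ is $i\ge8$, and the quadruple is $(i,i+1,i+1,i+2)$. With $j=i+1$ this is $(j-1,j,j,j+1)$ for every $j\ge9$. $\blacksquare$
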